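# Almost everywhere convergence of diagonal partial sums of multiple Walsh–Fourier series

## 1. Partial sums at powers of two

Let $\mathbf N=\{0,1,2,\dots\}$. Let $r_0=1$ on $[0,1/2)$ and $r_0=-1$ on $[1/2,1)$, extended $1$-periodically, and $r_k(x)=r_0(2^kx)$. For $n=\sum_k\varepsilon_k2^k$ with $\varepsilon_k\in\{0,1\}$, the Walsh function (Paley ordering) is $w_n=\prod_k r_k^{\varepsilon_k}$. So $w_0=1$, $w_1=r_0$, $w_2=r_1$, $w_3=r_0r_1$. An *order-$k$ interval* is $[j2^{-k},(j+1)2^{-k})\subset[0,1)$. The function $r_k$ is constant on order-$(k+1)$ intervals, and on each order-$k$ interval it is $1$ on the left half and $-1$ on the right half. If $\oplus$ denotes digitwise addition mod 2, then $w_nw_b=w_{n\oplus b}$.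

In dimension $d$, for $n\in\mathbf N^d$ and $x\in[0,1)^d$, put $w_n(x)=w_{n_1}(x_1)\cdots w_{n_d}(x_d)$, $\hat f(n)=\int f\,w_n$, and
$$s_nf=\sum_{k_1<n_1}\cdots\sum_{k_d<n_d}\hat f(k)w_k .$$
For $n\in\mathbf N$ let $\mathbf n=(n,\dots,n)$. Then $s_{\mathbf n}f$ is the diagonal (cubic) partial sum: it keeps the frequencies in the cube $[0,n)^d$.

The question, posed in "Walsh And Dyadic Analysis", is this. Let $d\ge2$ and $1<p<2$. Does $s_{\mathbf n}f\to f$ almost everywhere, as $n\to\infty$ in $\mathbf N$, for every $f\in L_p[0,1)^d$? As background, that source recalls three facts. Rectangular sums $s_nf$ with $\min_j n_j\to\infty$ converge in $L_p$-norm for $1<p<\infty$. They fail in general to converge a.e. (Fefferman). For the diagonal sums one has $\|\sup_n|s_{\mathbf n}f|\|_2\le C\|f\|_2$ (Móricz), hence a.e. convergence for $p\ge2$.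

Here is an easy special case.

**Proposition 1.** Let $d\ge1$, $1<p<\infty$, and let $n$ run only through the powers of two. Then $\|\sup_k|s_{\mathbf n_k}f|\|_p\le C_p\|f\|_p$ with $\mathbf n_k=(2^k,\dots,2^k)$, and $s_{\mathbf n_k}f\to f$ a.e. for every $f\in L_p[0,1)^d$.

*Proof.* The functions $w_b$, $b<2^k$, on $[0,1)$ are products of $r_i$ with $i<k$, so they are constant on order-$k$ intervals. They are orthonormal: $w_bw_{b'}=w_{b\oplus b'}$, and if $c\ge1$ has top digit $t$, then on each order-$t$ interval $w_c$ is $\pm r_t$, whose integral there is $0$. There are $2^k$ of them, so they are an orthonormal basis of the functions constant on order-$k$ intervals. Taking products, $\{w_b:b\in[0,2^k)^d\}$ is an orthonormal basis of the functions constant on order-$k$ cubes. Replacing $f$ by its average $E_kf$ over order-$k$ cubes does not change $\hat f(b)$ for these $b$, hence $s_{\mathbf n_k}f=E_kf$. Doob's maximal inequality gives the first claim. For the second, let $\eta>0$ and choose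 $g$ constant on sufficiently small dyadic cubes with $\|f-g\|_p<\eta$. Then $E_kg=g$ for large $k$, so $\limsup_k|E_kf-f|\le\sup_k|E_k(f-g)|+|f-g|$, whose norm is at most $(C_p+1)\eta$. Let $\eta\to0$. $\square$

What changes for general $n$? Take $d=1$, $n=3$. The frequencies $\{0,1,2\}$ split as $\{0,1\}\cup\{2\}$, and $S_3f=E_1f+w_2E_0(w_2f)$. There is one average for each binary digit $1$ of $n$, each at its own scale and each after its own modulation. For $d=2$, $n=3$, the square $\{0,1,2\}^2$ splits into $\{0,1\}^2$, $\{2\}\times\{0,1\}$, $\{0,1\}\times\{2\}$, $\{(2,2)\}$: in the two mixed pieces, different coordinates are averaged at different scales.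

For a single fixed $n$ this is harmless (Lemma 4 below). The difficulty is that the supremum over $n$ allows the choice $n=n(x)$ to change from point to point, and with it the scales and the modulations. The result of this lecture is that the maximal inequality survives.

**Theorem 2.** Let $d\ge1$ and $1<p<\infty$. There is $C=C(p,d)$ with
$$\Big\|\sup_{n\in\mathbf N}|s_{\mathbf n}f|\Big\|_p\le C\|f\|_p\qquad(f\in L_p[0,1)^d).\tag{1}$$
Consequently $s_{\mathbf n}f\to f$ a.e. for every $f\in L_p[0,1)^d$, $1<p<\infty$. In particular the answer to the question is yes.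

We use the following textbook facts, for $1<p<\infty$ and complex-valued functions:

* Doob's maximal inequality.
* Burkholder's inequality: $\|\sum_kd_k\|_p\approx_p\|(\sum_k|d_k|^2)^{1/2}\|_p$ for martingale differences $d_k$.
* Stein's inequality: $\|(\sum_k|E_kf_k|^2)^{1/2}\|_p\le C_p\|(\sum_k|f_k|^2)^{1/2}\|_p$ for arbitrary functions $f_k$ and the conditional expectations $E_k$ of a filtration.
* The Riesz–Thorin and Marcinkiewicz interpolation theorems.

## 2. Binary digits of $n$ and modulated martingale differences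

**Reduction to finitely many scales.** This step removes all questions of convergence and measurability. By monotone convergence it suffices to bound $\sup_{n<2^L}|s_{\mathbf n}f|$ with a constant independent of $L\ge1$. For $n<2^L$, $s_{\mathbf n}f$ does not change if $f$ is replaced by its average over dyadic cubes of side $2^{-L}$ (which does not increase $\|f\|_p$), and $s_{\mathbf n}f$ is constant on such cubes. So from now on all functions, including integer-valued ones such as $n(\cdot)$ and $\tau(\cdot)$, are constant on order-$L$ cubes; all sets are unions of such cubes; integers $n$ and frequencies are $<2^L$; scale indices satisfy $0\le k<L$; dyadic cubes have order at most $L$. Constants $C$ depend only on $d$ and on Lebesgue exponents. $|\cdot|$ is Lebesgue measure.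

**Notation for cubes.** Let $[d]=\{1,\dots,d\}$. For $W\subset[d]$ an order-$k$ cube in $[0,1)^W$ is a product of order-$k$ intervals, $Q_k(v)$ is the one containing $v$, and $\hat J$ is the dyadic parent of $J$. Write $x_W=(x_j)_{j\in W}$, $W^c=[d]\setminus W$.

**Notation for integers.** $\varepsilon_i(n)$ are the binary digits, $[n]_i=\sum_{j\ge i}\varepsilon_j(n)2^j$, and $t(b)$ is the index of the top nonzero digit of $b\ge1$. A dyadic integer interval of length $2^k$ is $[N,N+2^k)$ with $2^k\mid N$; it consists of all integers with prescribed digits of index $\ge k$. $\Theta_k(n)$ is the dyadic integer interval of length $2^{k+1}$ containing $n$. If $\varepsilon_k(n)=1$, put $\omega_k(n)=[[n]_{k+1},[n]_{k+1}+2^k)$, the left half of $\Theta_k(n)$; then $n$ itself lies in the right half.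

**Notation for operators.** $E^j_k$ averages over order-$k$ intervals in the coordinate $j$. By the proof of Proposition 1 it is the projection onto frequencies $<2^k$ in that coordinate; $E^j_L=\mathrm{Id}$. Put $\Delta^j_k=E^j_{k+1}-E^j_k$, $E^W_k=\prod_{j\in W}E^j_k$, $\Delta^W_k=\prod_{j\in W}\Delta^j_k$, $w^W_n(x)=\prod_{j\in W}w_n(x_j)$ and
$$D^{n,W}_kg=w^W_n\,\Delta^W_k(w^W_ng).$$
$S^j_n$ is the one-dimensional partial sum in the coordinate $j$, $U^T_N=\prod_{j\in T}S^j_N$ and $U^\emptyset_N=\mathrm{Id}$. For $\omega\subset[0,2^L)$, $\Pi^W_\omega$ is the projection onto frequencies with $k_j\in\omega$ for all $j\in W$. For fixed $n$ all these operators are Walsh–Fourier multipliers, so they commute.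

**(F1)** $D^{n,\{j\}}_k$ projects onto the frequencies $b$ with $t(b\oplus n)=k$. It depends only on the digits of $n$ of index $\ge k$. If $\varepsilon_k(n)=1$, it equals $\Pi^{\{j\}}_{\omega_k(n)}$.

*Proof.* $\Delta^j_k$ projects onto $[2^k,2^{k+1})$, so $w_b$ is kept iff $b\oplus n\in[2^k,2^{k+1})$, i.e. $b$ and $n$ agree in the digits of index $>k$ and differ in digit $k$. If $\varepsilon_k(n)=1$, this says $b\in\omega_k(n)$.

**(F2)** $S^j_{[n]_s}=\sum_{i\ge s}\varepsilon_i(n)D^{n,\{j\}}_i$.

*Proof.* $b<[n]_s$ iff at the top index $i$ where $b$ and $[n]_s$ differ, the latter has digit $1$; then $i\ge s$. Since $n$ and $[n]_s$ have the same digits of index $\ge s$, (F1) gives the claim.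

*Example.* $n=6$, in binary $110$: $\omega_2(6)=[0,4)$, $\omega_1(6)=[4,6)$, and these two pieces make up $[0,6)$.

**(F3)** Let $\omega=[N,N+2^k)$ with $2^k\mid N$. For fixed $x_{W^c}$ and an order-$k$ cube $Q\subset[0,1)^W$, $\Pi^W_\omega g=\langle g,\phi\rangle\phi$ on $Q$, where $\phi=|Q|^{-1/2}1_Qw^W_N$. In particular $|\Pi^W_\omega g|$ is constant in $x_W\in Q$. Moreover $\Pi^W_\omega\phi=\phi$.

*Proof.* $\omega=N\oplus[0,2^k)$, so $\Pi^W_\omega g=w^W_NE^W_k(w^W_Ng)$; write out the average over $Q$. Since $w_N^W\phi=|Q|^{-1/2}1_Q$ is fixed by $E_k^W$, also $\Pi^W_\omega\phi=\phi$.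

**(F4)** For $W\ne\emptyset$: $E^W_s\Delta^W_k=\Delta^W_k$ if $k<s$, and $=0$ if $k\ge s$.

*Proof.* $E^j_sE^j_k=E^j_{\min(s,k)}$.

## 3. The triangular projection: sufficient at $p=2$, unbounded for $p\ne2$

Let $d=2$ and suppose that Theorem 2 is available in dimension one. A sensible first attempt is to reduce to it. Let $\mathcal Hf$ be the part of $f$ with frequencies $k_2<k_1$. For these, $k_1<n$ already forces $k_2<n$, so $s_{\mathbf n}\mathcal Hf=S^1_n\mathcal Hf$. The rest has $k_1\le k_2$, so $s_{\mathbf n}(f-\mathcal Hf)=S^2_n(f-\mathcal Hf)$. Applying the one-dimensional maximal inequality with the other variable frozen,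
$$\Big\|\sup_n|s_{\mathbf n}f|\Big\|_p\le C\|\mathcal Hf\|_p+C\|f-\mathcal Hf\|_p .$$
For $p=2$ the projection $\mathcal H$ is orthogonal and we are done. For $p\neq2$ this argument breaks exactly at the norm of $\mathcal H$:

**Observation.** For $p\ne2$, the norm of $\mathcal H$ on the $L_p$ functions constant on order-$L$ squares tends to infinity with $L$.

*Proof.* For $x=\sum_{i}\xi_i2^{-i-1}$, $\xi_i\in\{0,1\}$, we have $r_i(x)=(-1)^{\xi_i}$. For functions constant on order-$L$ intervals only the first $L$ digits matter; let $x\oplus y$ be the digitwise sum mod 2 of these. Then $w_k(x\oplus y)=w_k(x)w_k(y)$ for $k<2^L$. Writing $k_2=k_1\oplus b$,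
$$w_{k_1}(x)w_{k_2}(y)=w_{k_1}(x\oplus y)w_b(y).$$
So if $f(x,y)=F(x\oplus y,y)$, then $f$ and $F$ have the same $L_p$-norm (the map $(x,y)\mapsto(x\oplus y,y)$ permutes the order-$L$ squares), and in terms of $F(z,y)$, with frequencies $(k_1,b)$, $\mathcal H$ is the projection onto $b\ge1$, $\varepsilon_{t(b)}(k_1)=1$. Let $e_i=2^{-i-1}$, so $w_k(z\oplus e_i)=(-1)^{\varepsilon_i(k)}w_k(z)$. For $F=\sum_{i<L}g_i(z)r_i(y)$ only $b=2^i$ occurs with $g_i$, and so $I-2\mathcal H$ maps $F$ to $\sum_{i<L}g_i(z\oplus e_i)r_i(y)$. By Burkholder's inequality in $y$,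
$$\|F\|_p\approx\Big\|\Big(\sum_i|g_i|^2\Big)^{1/2}\Big\|_p,\qquad \|(I-2\mathcal H)F\|_p\approx\Big\|\Big(\sum_i|g_i(\cdot\oplus e_i)|^2\Big)^{1/2}\Big\|_p .$$
Let $I_0=[0,2^{-L})$. The intervals $e_i\oplus I_0=[2^{-i-1},2^{-i-1}+2^{-L})$, $i<L$, are disjoint. With $g_i=1_{e_i\oplus I_0}$ the two norms are comparable to $(L2^{-L})^{1/p}$ and $L^{1/2}2^{-L/p}$, so $\|I-2\mathcal H\|\ge cL^{1/2-1/p}$. With $g_i=1_{I_0}$ the roles are exchanged and $\|I-2\mathcal H\|\ge cL^{1/p-1/2}$. $\square$

The way past this point is not to abandon $\mathcal H$ but to use it only on $L_2$, inside an interpolation. Having linearized $n=n(x)$, we shall cut the operator into pieces $A_a$, $a\in\mathbf N$, such that on $L_2$ the projection $\mathcal H$ and time–frequency analysis give a gain $2^{-a/2}$, while near every $p>1$ a bound uniform in $a$ holds, proved by induction without $\mathcal H$. A uniform bound interpolated with a decaying one decays, and the pieces can be summed.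

## 4. Separation scales of the coordinates

**Definition.** Let $\mathcal R=(R_0,\dots,R_m)$, $m\ge0$, be an ordered tuple of disjoint nonempty subsets of $[d]$. Put $R=R_0$, $Z=R_1\cup\dots\cup R_m$, $T=[d]\setminus(R\cup Z)$, and
$$A^{\mathcal R,\tau}_n=\sum_{\tau\le k_0<\dots<k_m<L}\Big(\prod_{l=0}^m\varepsilon_{k_l}(n)D^{n,R_l}_{k_l}\Big)U^T_{[n]_{k_0+1}}=\sum_{k\ge\tau}\varepsilon_k(n)D^{n,R}_kB_{n,k},\tag{2}$$
where $B_{n,k}=K_{n,k}U^T_{[n]_{k+1}}$ and
$$K_{n,k}=\sum_{k<k_1<\dots<k_m<L}\ \prod_{l\ge1}\varepsilon_{k_l}(n)D^{n,R_l}_{k_l}\qquad(=\mathrm{Id}\text{ if }m=0).$$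
$B_{n,k}$ acts only in the coordinates $R^c=Z\cup T$, and by (F1), (F2) the $k$-th term of (2) depends only on the digits $\varepsilon_i(n)$, $i\ge k$.

In words: the index $k_l$ is the binary place at which the frequencies in the coordinates of $R_l$ separate from $n$. The tuple records in which order this happens; the coordinates in $T$ separate at places above $k_0$, otherwise unspecified. For $d=1$ the only tuple is $(\{1\})$. For $d=2$ the tuples are $(\{1,2\})$, $(\{1\},\{2\})$, $(\{2\},\{1\})$ with $T=\emptyset$, and $(\{1\})$, $(\{2\})$ with $|T|=1$.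

**Definition.** Let $n(\cdot),\tau(\cdot)$ be functions on $[0,1)^d$ with values in $\{0,\dots,2^L-1\}$ and $\{0,\dots,L\}$. For $Y\subset[d]$, the pair $(n,\tau)$ is *$Y$-admissible* if, whenever $x'_j=x_j$ for $j\notin Y$ and $x'_j,x_j$ lie in the same order-$\tau(x)$ interval for $j\in Y$, then $n(x')=n(x)$ and $\tau(x')=\tau(x)$.

*Example.* If $\tau\equiv k$ is constant and $d=2$, then $\{2\}$-admissibility says that $n(x_1,x_2)$ depends on $x_2$ only through its order-$k$ interval. Every pair is $\emptyset$-admissible. If $Y\subset Y'$, then $Y'$-admissible implies $Y$-admissible.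

Put $A^{\mathcal R}_{(n,\tau)}f(x)=(A^{\mathcal R,\tau(x)}_{n(x)}f)(x)$ and $H=\{\tau<L\}$. If $\tau(x)=L$ the sum (2) is empty, so $A^{\mathcal R}_{(n,\tau)}f=0$ off $H$.

**Proposition 3.** Let $1<q_0<q_1<\infty$. For every $\mathcal R$ and every $Z$-admissible $(n,\tau)$, $Z=R_1\cup\dots\cup R_m$,
$$\|A^{\mathcal R}_{(n,\tau)}f\|_{q_0}\le C|H|^{1/q_0-1/q_1}\|f\|_{q_1}.\tag{3}$$

**Proposition 3 in dimension $d$ implies (1) in dimension $d$.** This step shows why one may lose a little in the exponent. By (F2), $s_{\mathbf n}=\sum_{i_1,\dots,i_d}\prod_j\varepsilon_{i_j}(n)D^{n,\{j\}}_{i_j}$. Group the terms by $k=\min_ji_j$ and by the set $S$ on which the minimum is attained. For $j\notin S$ the index $i_j$ runs over all values $>k$, so by (F2) these sums reassemble to $U^{[d]\setminus S}_{[n]_{k+1}}$, and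
$$s_{\mathbf n}=\sum_{\emptyset\ne S\subset[d]}A^{(S),0}_n.\tag{4}$$
(For $d=2$, $n=3$ these are the four pieces of Section 1: $\{0,1\}^2$ and $\{(2,2)\}$ belong to $S=\{1,2\}$ with $k=1$ and $k=0$, the mixed pieces to $S=\{1\}$ and $S=\{2\}$ with $k=0$.)

Let $s^*f=\max_{n<2^L}|s_{\mathbf n}f|$, let $n(x)$ be the least $n<2^L$ at which the maximum is attained, $F=\{s^*f>\lambda\}$, $\tau=0$ on $F$ and $\tau=L$ off $F$. For $\mathcal R=(S)$ we have $m=0$, $Z=\emptyset$, so (3) applies with $H=F$. Summing over $S$,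
$$\lambda|F|^{1/q_0}\le\|1_Fs^*f\|_{q_0}\le C|F|^{1/q_0-1/q_1}\|f\|_{q_1},\qquad\text{i.e.}\quad\lambda|F|^{1/q_1}\le C\|f\|_{q_1}.$$
Taking $q_0=(1+q_1)/2$, the sublinear operator $s^*$ is of weak type $(q_1,q_1)$ for every $q_1\in(1,\infty)$. Marcinkiewicz interpolation gives $\|s^*f\|_p\le C\|f\|_p$ for all $1<p<\infty$, and $L\to\infty$ gives (1).

**The induction.** Proposition 3, for all exponents at once, is proved by induction on $d$, and for fixed $d$ by induction on $|T|=0,1,\dots,d-1$. So we may assume (1) in all dimensions $<d$ (dimension $0$ is trivial: $U^\emptyset=\mathrm{Id}$), and Proposition 3 in dimension $d$ for all tuples whose complementary set has fewer elements than $T$. Fix $\mathcal R$ from now until the end of Section 8.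

## 5. Choices of $n$ that are locally constant in the coordinates $R\cup Z$

First a bound for a single $n$: a modulated martingale transform.

**Lemma 4.** For fixed numbers $n,\tau$ the operator
$$\mathcal V_{n,\tau}=\sum_{\tau\le k_0<\dots<k_m<L}\ \prod_{l=0}^m\varepsilon_{k_l}(n)D^{n,R_l}_{k_l}$$
is bounded on $L_p$ in the coordinates $R\cup Z$, $1<p<\infty$, with norm $\le C$.

*Proof.* Conjugation by $w^{R\cup Z}_n$ replaces every $D$ by $\Delta$ and does not change norms. Put $\tilde\varepsilon_k=\varepsilon_k(n)1_{k\ge\tau}$. We use induction on $m$. Let $m\ge1$, let $\mathcal V_1=\sum_{k_1<\dots<k_m}\prod_{l\ge1}\tilde\varepsilon_{k_l}\Delta^{R_l}_{k_l}$ be the analogous operator for $(R_1,\dots,R_m)$, and let $j_1\in R_1$. By (F4) for $\{j_1\}$, $(I-E^{j_1}_{k+1})\Delta^{R_1}_{k_1}$ equals $\Delta^{R_1}_{k_1}$ if $k_1>k$ and $0$ otherwise. Hence the (conjugated) operator is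
$$\sum_k\tilde\varepsilon_k\Delta^{R_0}_k(I-E^{j_1}_{k+1})\mathcal V_1 .$$
Let $j_0\in R_0$ and $g=\mathcal V_1f$. The terms $\tilde\varepsilon_k\Delta^{R_0}_k(I-E^{j_1}_{k+1})g$ are martingale differences in the coordinate $j_0$, since each contains $\Delta^{j_0}_k$. Burkholder's inequality in $x_{j_0}$ passes to the square function of $h_k=\tilde\varepsilon_k\prod_{j\in R_0\setminus\{j_0\}}(E^j_{k+1}-E^j_k)\,(I-E^{j_1}_{k+1})\Delta^{j_0}_kg$. Stein's inequality, applied one coordinate at a time to $E^{j_1}_{k+1}$, $E^j_{k+1}$, $E^j_k$, removes these averages. A second use of Burkholder's inequality gives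
$$\Big\|\sum_kh_k\Big\|_p\le C\Big\|\Big(\sum_k|\Delta^{j_0}_kg|^2\Big)^{1/2}\Big\|_p\le C\|g-E^{j_0}_0g\|_p\le C\|g\|_p\le C\|f\|_p .$$
The case $m=0$ is the same without $E^{j_1}$ and with $\mathcal V_1=\mathrm{Id}$. $\square$

Now let $n$ vary, but so that $n$ and $\tau$ are constant on cubes of order $\tau$ in all the coordinates $R\cup Z$. This is more than Proposition 3 allows itself to assume, and it makes Lemma 4 applicable cube by cube.

**Lemma 5 (row estimate).** (3) holds for $\mathcal R$ and every $(R\cup Z)$-admissible $(n,\tau)$, for all $1<q_0<q_1<\infty$.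

*Proof.* **Step 1: an identity that trades $U^T_{[n]_{k_0+1}}$ for $U^T_{[n]_\tau}$.** The operator $U^T_{[n]_{k_0+1}}$ in (2) depends on the summation index; $U^T_{[n]_\tau}$ does not. Let $Vf(x)=(\mathcal V_{n,\tau}U^T_{[n]_\tau}f)(x)$ with $n=n(x)$, $\tau=\tau(x)$. Expand by (F2)
$$U^T_{[n]_\tau}=\prod_{j\in T}\ \sum_{i_j\ge\tau}\varepsilon_{i_j}(n)D^{n,\{j\}}_{i_j}$$
and compare with $k_0$. Either all $i_j>k_0$, and these terms sum to $U^T_{[n]_{k_0+1}}$; or $q=\min_{j\in T}i_j\le k_0$, attained exactly on a set $\emptyset\ne Q\subset T$. In the second case either $q=k_0$, and $D^{n,Q}_q$ joins $D^{n,R_0}_{k_0}$, or $\tau\le q<k_0$, and $D^{n,Q}_q$ becomes a new first factor. The indices $i_j$, $j\in T\setminus Q$, run over all values $>q=\min(q,k_0)$ and reassemble to $U^{T\setminus Q}_{[n]_{q+1}}$. Thus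
$$Vf=A^{\mathcal R}_{(n,\tau)}f+\sum_{\emptyset\ne Q\subset T}A^{(R_0\cup Q,R_1,\dots,R_m)}_{(n,\tau)}f+\sum_{\emptyset\ne Q\subset T}A^{(Q,R_0,R_1,\dots,R_m)}_{(n,\tau)}f.\tag{5}$$
(For $d=2$ and $\mathcal R=(\{1\})$: $V=A^{(\{1\})}+A^{(\{1,2\})}+A^{(\{2\},\{1\})}$. This identity is why longer tuples are needed.) The tuples in the two sums have complementary set $T\setminus Q$. For them Proposition 3 asks only for $(R_1\cup\dots\cup R_m)$- and $(R_0\cup\dots\cup R_m)$-admissibility, which we have. By the induction hypothesis those terms satisfy (3).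

**Step 2: bound $V$.** Fix $x_T$. By admissibility $n,\tau$ are constant on the order-$\tau(x)$ cube around $x_{R\cup Z}$. Two such cubes are equal or disjoint: if they meet, both carry the value of $\tau$ at a common point. So they partition $[0,1)^{R\cup Z}$. Let $c$ be one of them, with values $n,\tau$. On $c$, $Vf=\mathcal V_{n,\tau}g$ with $g=U^T_{[n]_\tau}f$, and $|g|\le U^{T,*}f:=\sup_{N<2^L}|U^T_Nf|$. The operator $\mathcal V_{n,\tau}$ involves only averages over intervals of order $\ge\tau$, so on $c$ it sees only $g1_c$. Lemma 4 gives $\|Vf\|_{L_{q_1}(c)}\le C\|U^{T,*}f\|_{L_{q_1}(c)}$. Sum over $c$, integrate in $x_T$, and use (1) in dimension $|T|<d$ for fixed $x_{R\cup Z}$ to get $\|Vf\|_{q_1}\le C\|f\|_{q_1}$. Since $Vf=0$ off $H$, Hölder gives $\|Vf\|_{q_0}\le C|H|^{1/q_0-1/q_1}\|f\|_{q_1}$. With (5) the lemma follows. $\square$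

## 6. Bitiles and density classes

Let now $(n,\tau)$ be only $Z$-admissible; in the coordinates $R$ the choice $n(x)$ may be wild. We sort the terms of (2) by how constant the choice is near $x$, at the precision that the $k$-th term can see.

**Definition.** For $W\subset[d]$, a *$W$-bitile* of order $k$ is $P=(Q,\Theta)$ with $Q=Q_P$ an order-$k$ cube in $[0,1)^W$ and $\Theta=\Theta_P\subset[0,2^L)$ a dyadic integer interval of length $2^{k+1}$; $k_P=k$. Let $\omega_P,\theta_P$ be the left and right halves of $\Theta_P$. Write $P\le P'$ iff $Q_P\subset Q_{P'}$ and $\Theta_P\supset\Theta_{P'}$.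

If $Q_P\cap Q_{P'}\ne\emptyset$ and $\Theta_P\cap\Theta_{P'}\ne\emptyset$, then $P,P'$ are comparable, because dyadic objects are nested and the smaller cube goes with the longer $\Theta$. Larger bitiles have smaller or equal order.

**Definition.** Fix a fiber $x_{R^c}$. For an $R$-bitile $P$ let
$$\tilde E(P)=\{u\in Q_P:\tau(u,x_{R^c})\le k_P,\ n(u,x_{R^c})\in\Theta_P\},\qquad \mathrm{dens}(P)=\sup_{P'\ge P}\frac{|\tilde E(P')|}{|Q_{P'}|}.$$
For $\tau(x)\le k<L$ let $P_k(x)=(Q_k(x_R),\Theta_k(n(x)))$, and for $a\in\mathbf N$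
$$\mathcal A_a(x)=\{k\in[\tau(x),L):\ 2^{-a-1}<\mathrm{dens}(P_k(x))\le2^{-a}\},$$
densities being taken relative to the fiber $x_{R^c}$.

The set $\tilde E(P_k(x))$ contains the order-$L$ cube of $x_R$, so $2^{-dL}\le\mathrm{dens}(P_k(x))\le1$. Since $P_{k+1}(x)\le P_k(x)$, the density of $P_k(x)$ is nondecreasing in $k$. Hence $\mathcal A_a(x)$ is an interval of integers; if it is nonempty write $\mathcal A_a(x)=[\kappa(x),\kappa'(x)]$ (the dependence on $a$ is suppressed). Put
$$A_af(x)=\sum_{k\in\mathcal A_a(x)}\varepsilon_k(n(x))\,(D^{n(x),R}_kB_{n(x),k}f)(x),\qquad A^{\mathcal R}_{(n,\tau)}=\sum_{a\ge0}A_a.\tag{6}$$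
The sum over $a$ is finite. Each $A_a$ is linear, and $A_af=0$ off $H$.

*Example.* $d=1$, $L=2$, $\tau=0$, $n=0$ on $[0,1/4)$ and $n=3$ on $[1/4,1)$. There are four bitiles: $([0,1),\{0,1\})$ and $([0,1),\{2,3\})$ of order $0$, with $|\tilde E|=1/4$ and $3/4$; and $([0,1/2),[0,4))$, $([1/2,1),[0,4))$ of order $1$, with $\tilde E$ the whole cube. For $x<1/4$ the densities of $P_0(x),P_1(x)$ are $1/4$ and $1$, so $\mathcal A_2(x)=\{0\}$ and $\mathcal A_0(x)=\{1\}$. For $x\ge1/4$ they are $3/4$ and $1$, so $\mathcal A_0(x)=\{0,1\}$.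

The densities see only as much of $x_Z$ as admissibility permits:

**Lemma 6 (invariance).** Let $x_Z,x'_Z$ lie in the same order-$k$ cube and $x_T=x'_T$. Then the fibers $x_{R^c},x'_{R^c}$ have the same sets $\tilde E(P)$ for all $P$ of order $\le k$; hence the densities of bitiles of order $\le k$ agree. Moreover, if $\kappa(u,x_{R^c})\le k$, then $n$ and $\kappa$ have the same values at $(u,x'_{R^c})$ as at $(u,x_{R^c})$.

*Proof.* If $u\in\tilde E(P)$ in the fiber $x_{R^c}$, then $\tau(u,x_{R^c})\le k_P\le k$, so $Z$-admissibility gives the same $n,\tau$ at $(u,x'_{R^c})$, and $u\in\tilde E(P)$ in the fiber $x'_{R^c}$. By symmetry the sets agree. Bitiles $P'\ge P$ have order $\le k_P$, so the densities agree. If $\kappa(u,x_{R^c})\le k$, then $\tau\le\kappa\le k$ there, so $n,\tau$ agree at the two points. Then the bitiles $P_{k'}$ with $\tau\le k'\le k$ agree and have the same density in the two fibers, and $\kappa\le k$, the first index in the class $a$, is the same. $\square$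

## 7. A bound for $A_a$ uniform in $a$

**Lemma 7.** For $1<q_0<q_1<\infty$: $\|A_af\|_{q_0}\le C|H|^{1/q_0-1/q_1}\|f\|_{q_1}$ with $C$ independent of $a$.

The only tool is the row estimate, which needs constancy in $R\cup Z$. On a set where the true $n(x)$ agrees to sufficient precision with a number $n_p$ attached to a cube $Q_p$, we shall replace $n(x)$ by $n_p$. The cubes $Q_p$ overlap, so they carry weights, and the next lemma distributes a weighted family of overlapping cubes into rows of disjoint ones.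

**Weighted families.** Take a fixed finite, totally ordered set of objects $p$, each with an order-$k_p$ cube $Q_p\subset[0,1)^R$, $k_p<L$, and an integer $n_p$. For each fiber $x_{R^c}$ (depending only on the order-$L$ cube of $x_{R^c}$) let a subfamily be given, with weights $\rho_p\in(0,1]$ for its members. Assume:

(i) in each fiber, $\sum_{Q_p\subset Q}\rho_p|Q_p|\le2|Q|$ for every dyadic cube $Q$, and $\sum_p\rho_p|Q_p|\le2|H_{x_{R^c}}|$, where $H_{x_{R^c}}$ is the fiber of $H$;

(ii) for each $k\le L$, the members with $k_p\le k$ and their weights are the same for two fibers with equal $x_T$ and with $x_Z$ in the same order-$k$ cube.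

**Lemma 8.** Under (i), (ii), with $G_p(x)=(A^{\mathcal R,k_p}_{n_p}f)(x)$ and $1<q_0<q_1<\infty$,
$$\int dx_{R^c}\sum_p\rho_p\int_{Q_p}|G_p|^{q_0}\,dx_R\le C|H|^{1-q_0/q_1}\|f\|^{q_0}_{q_1}.\tag{7}$$

*Proof.* **Step 1: build rows of disjoint cubes.** In a fiber let $\sigma_p$ be the sum of $\rho_{p'}$ over the $p'$ with $Q_{p'}\supsetneq Q_p$, or $Q_{p'}=Q_p$ and $p'$ earlier in the fixed order. For $t\ge0$ let $\mathrm{row}_t=\{p:\sigma_p\le t<\sigma_p+\rho_p\}$. (Two objects with the same cube and weights $1/2$: the first fills the rows $t\in[0,1/2)$, the second $t\in[1/2,1)$.) If $p\ne p'$ have intersecting cubes, one of them, say $p'$, is counted in $\sigma_p$ together with everything counted in $\sigma_{p'}$; so $\sigma_p\ge\sigma_{p'}+\rho_{p'}$, and $p,p'$ are never in the same row. Hence the cubes of $\mathrm{row}_t$ are disjoint. Set $(n^t,\tau^t)(x)=(n_p,k_p)$ if $x_R\in Q_p$ and $p\in\mathrm{row}_t$ in the fiber $x_{R^c}$, and $(0,L)$ otherwise.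

**Step 2: check that Lemma 5 applies, i.e. that $(n^t,\tau^t)$ is $(R\cup Z)$-admissible.** Let $\tau^t(x)=k_p$ with $x_R\in Q_p$, $p\in\mathrm{row}_t$, and let $x'_T=x_T$ and $x'_{R\cup Z}$ be in the order-$k_p$ cube of $x_{R\cup Z}$. The number $\sigma_p$ involves only $p'$ with $k_{p'}\le k_p$. By (ii), $p$ occurs in the fiber $x'_{R^c}$ with the same $\rho_p$ and $\sigma_p$, so it is in $\mathrm{row}_t$ there; and $x'_R\in Q_p$. So the values at $x'$ and $x$ agree. Where $\tau^t=L$, the condition is trivial, as everything is constant on order-$L$ cubes.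

**Step 3: integrate over the rows.** Since $\rho_p=|\{t:p\in\mathrm{row}_t\}|$, and $A^{\mathcal R}_{(n^t,\tau^t)}f$ equals $G_p$ on $Q_p$ for $p\in\mathrm{row}_t$ and vanishes elsewhere, the left side of (7) is
$$\int_0^\infty\|A^{\mathcal R}_{(n^t,\tau^t)}f\|^{q_0}_{q_0}\,dt\le C\int_0^\infty|H_t|^{1-q_0/q_1}dt\ \|f\|^{q_0}_{q_1},\qquad H_t=\{\tau^t<L\},$$
by Lemma 5.

**Step 4: show that $|H_t|$ decays exponentially.** If $x\in H_t$ with $x_R\in Q_p$, $p\in\mathrm{row}_t$, then $N(x):=\sum_{p'}\rho_{p'}1_{Q_{p'}}(x_R)\ge\sigma_p+\rho_p>t$. In a fiber and for $s\ge1$ expand $N^s$ as a sum over $s$-tuples. Cubes with a common point are nested, so each contributing tuple can be permuted so that $Q_{p_1}\supset\dots\supset Q_{p_s}$, and each ordered tuple arises from at most $s!$ tuples. Hence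
$$\int N^s\,dx_R\le s!\sum_{Q_{p_1}\supset\dots\supset Q_{p_s}}\rho_{p_1}\cdots\rho_{p_s}|Q_{p_s}|\le s!\,2^s|H_{x_{R^c}}|:$$
by (i) the sum over $p_s$ with $Q_{p_s}\subset Q_{p_{s-1}}$ is at most $2|Q_{p_{s-1}}|$, then sum over $p_{s-1}$, and so on; the last sum over $p_1$ uses the second part of (i). Integrating over fibers, $\int(e^{N/4}-1)=\sum_{s\ge1}\frac1{4^ss!}\int N^s\le\sum_{s\ge1}2^{-s}|H|=|H|$, so
$$|H_t|\le\frac{|H|}{e^{t/4}-1}=\frac{|H|}{2e^{t/8}\sinh(t/8)}\le\frac4te^{-t/8}|H|.$$
With $\gamma=1-q_0/q_1\in(0,1)$ we have $\int_0^\infty(4/t)^\gamma e^{-\gamma t/8}dt<\infty$, so $\int_0^\infty|H_t|^\gamma dt\le C|H|^\gamma$. $\square$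

*Proof of Lemma 7.* Fix $a$. The term $k=\kappa(x)$ and the sum over $\kappa(x)<k\le\kappa'(x)$ are bounded separately.

**Step (α): the first term, $k=\kappa(x)$.** Here the idea is to weight each cube by the fraction of points that use it. The objects are $p=(Q,\theta)$, $Q$ an order-$k$ cube in $[0,1)^R$, $\theta\subset[0,2^L)$ a dyadic integer interval of length $2^k$; $k_p=k$, $n_p=\min\theta$. In each fiber let
$$X_p=\{u\in Q:\kappa(u,x_{R^c})=k,\ n(u,x_{R^c})\in\theta\},\qquad\rho_p=|X_p|/|Q|,$$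
and keep those with $\rho_p>0$. The sets $X_p\subset Q_p$ are disjoint and lie in the fiber of $H$ (as $\tau\le\kappa<L$), so (i) holds. (ii) holds by Lemma 6: if $\kappa(u,x_{R^c})=k_p\le k$, then $n,\kappa$ agree in the two fibers, so the sets $X_p$ are the same.

On $X_p$ the digits of index $\ge k$ of $n(x)$ are those of $n_p$, so the term in question is $\varepsilon_k(n_p)D^{n_p,R}_kB_{n_p,k}f$. If $\varepsilon_k(n_p)=1$, it equals $\Pi^R_{\omega_k(n_p)}B_{n_p,k}f$ by (F1), which has constant modulus in $x_R\in Q_p$ by (F3). To compare it with $G_p$, let $w=w^R_{n_p}$. As $B_{n_p,k'}$ acts in $R^c$,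
$$wG_p=\sum_{k'\ge k}\varepsilon_{k'}(n_p)\Delta^R_{k'}(wB_{n_p,k'}f),$$
and by (F4) $E^R_{k+1}$ keeps only $k'=k$. So the term equals $w\,E^R_{k+1}(wG_p)$. The constant modulus and Jensen's inequality give
$$\int_{X_p}|\cdot|^{q_0}=\rho_p\int_{Q_p}|E^R_{k+1}(wG_p)|^{q_0}\le\rho_p\int_{Q_p}|G_p|^{q_0}.$$
Sum over $p$, integrate over fibers and apply (7).

**Step (β): the terms $\kappa(x)<k\le\kappa'(x)$.** Here one reference integer $n_M$ will serve all these $k$ at once. In each fiber let $\mathcal M$ be the set of maximal elements of the set of $R$-bitiles $M$ with $|\tilde E(M)|>2^{-a-1}|Q_M|$. Put $n_M=\min\Theta_M$ and $\rho_M=2^{-a}$. Elements of $\mathcal M$ are pairwise incomparable, so the sets $\tilde E(M)\subset Q_M$ are disjoint; they lie in $H_{x_{R^c}}$. Since $2^{-a}|Q_M|\le2|\tilde E(M)|$, (i) holds. (ii) follows from Lemma 6, since whether $M$ with $k_M\le k$ belongs to $\mathcal M$ depends only on $M$ and larger bitiles, all of order $\le k$.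

If $\kappa(x)$ is defined, then $\mathrm{dens}(P_{\kappa(x)}(x))>2^{-a-1}$, so there is an $M\in\mathcal M$ with $M\ge P_{\kappa(x)}(x)$; choose one by a fixed rule and call it $M(x)$. Let $M=M(x)$. Then $k_M\le\kappa(x)$ and both $n(x)$ and $n_M$ lie in $\Theta_{\kappa(x)}(n(x))$, so
$$n(x)\text{ and }n_M\text{ have the same digits of index}\ge\kappa(x)+1.\tag{8}$$
Hence for $k>\kappa(x)$ we may replace $n(x)$ by $n_M$ in the $k$-th term. With $w=w^R_{n_M}$, as in step (α), $wG_M=\sum_{k'\ge k_M}\varepsilon_{k'}(n_M)\Delta^R_{k'}(wB_{n_M,k'}f)$, and (F4) gives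
$$\sum_{\kappa<k\le\kappa'}\varepsilon_k(n(x))(D^{n(x),R}_kB_{n(x),k}f)(x)=w\,(E^R_{\kappa'+1}-E^R_{\kappa+1})(wG_M)(x).\tag{9}$$

It remains to see that the points $x$ with $M(x)=M$ fill only a fraction about $2^{-a}=\rho_M$ of $Q_M$, at every scale that matters. Fix a fiber and $M$, and write $x=(u,x_{R^c})$. Let $X_M=\{u:M(x)=M,\ \kappa(x)<\kappa'(x)\}\subset Q_M$, assumed nonempty, and
$$\mathbf P_M=\{P_k(x):u\in X_M,\ \kappa(x)<k\le\kappa'(x)\}.$$
All $Q_P$, $P\in\mathbf P_M$, lie in $Q_M$. Let $J$ run over the maximal dyadic cubes in $Q_M$ that contain no $Q_P$, $P\in\mathbf P_M$. They partition $Q_M$, since cubes of order $L$ contain no $Q_P$; and $J\ne Q_M$. Let $k_J$ be the order of $\hat J\subset Q_M$. Three observations: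

* If $u\in X_M\cap J$, then $Q_{\kappa'(x)}(u)$ is some $Q_P$ meeting $J$, hence $\supsetneq J$. So $\kappa(x)<\kappa'(x)\le k_J$.
* By maximality $\hat J\supset Q_{P_0}$ for some $P_0=P_{k_0}(x_0)\in\mathbf P_M$, and then $k_0\ge k_J$. As $k_0>\kappa(x_0)$, (8) for $x_0$ gives $n_M\in\Theta_{P_0}$. So $\hat P:=(\hat J,\Theta_{k_J}(n_M))\ge P_0$, and $|\tilde E(\hat P)|\le\mathrm{dens}(P_0)|\hat J|\le2^{-a}|\hat J|$, because $k_0\in\mathcal A_a(x_0)$.
* Every $u\in X_M\cap J$ lies in $\tilde E(\hat P)$: $\tau(x)\le\kappa(x)\le k_J$, and by (8) and $\kappa(x)\le k_J$, $n(x)\in\Theta_{k_J}(n_M)$.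

Thus $|X_M\cap J|\le2^{-a}|\hat J|\le2^{d-a}|J|$. For $u\in X_M\cap J$ the modulus of (9) is at most $2\sup_{k_M\le s\le k_J+1}|E^R_s(wG_M)|$, which is constant on $J$, a cube of order $k_J+1$. Summing over $J$ and using Doob's inequality on $Q_M$,
$$\int_{X_M}|(9)|^{q_0}\le C2^{-a}\int_{Q_M}\sup_{s\ge k_M}|E^R_s(wG_M)|^{q_0}\le C\rho_M\int_{Q_M}|G_M|^{q_0}.$$
Sum over $M$, integrate over fibers and apply (7). $\square$

## 8. A gain $2^{-a/2}$ on $L_2$

**Lemma 9.** For $1<q<2$: $\|A_af\|_q\le C2^{-a/2}|H|^{1/q-1/2}\|f\|_2$.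

**Step 1: use a triangular projection to reduce $D^{n,R}_kB_{n,k}$ to projections onto single intervals.** Fix $j_0\in R_0$ and, if $m\ge1$, $j_1\in R_1$. Let $T'=T\cup\{j_1\}$ ($T'=T$ if $m=0$). Let $\mathcal H$ be the projection onto the frequencies $(k_j)_{j\in[d]}$ which, with $\xi:=k_{j_0}$, satisfy: $k_j<\xi$ for all $j\in T$; and there are $k'_1<\dots<k'_m$ with $t(k_j\oplus\xi)=k'_l$ for $j\in R_l$ and $\varepsilon_{k'_l}(\xi)=1$ $(1\le l\le m)$. For $d=2$, $\mathcal R=(\{1\})$ this is the $\mathcal H$ of Section 3; for $d=1$ it is the identity. We claim that if $\varepsilon_k(n)=1$ and $\omega=\omega_k(n)$, then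
$$D^{n,R}_kB_{n,k}=\sum_{Y\subset T'}(-1)^{|Y|}\,\Pi^{R\cup Y}_\omega\mathcal H.\tag{10}$$
The point is that $\mathcal H$ does not depend on $n$ or $k$. To prove (10), compare multipliers when $k_j\in\omega$ for all $j\in R$; otherwise both sides vanish, by (F1). Then $\xi\in\omega$, so $\xi$ and $n$ have the same digits of index $>k$, and $\varepsilon_k(\xi)=0$.

Let $j\in T$. Then $k_j<[n]_{k+1}$ iff ($k_j<\xi$ and $k_j\notin\omega$), since $[n]_{k+1}\le\xi<[n]_{k+1}+2^k$ and $\omega=[[n]_{k+1},[n]_{k+1}+2^k)$. This handles $U^T_{[n]_{k+1}}$.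

Let $m\ge1$. The multiplier of $K_{n,k}$ is the indicator of the existence of $k<k_1<\dots<k_m$ with $t(k_j\oplus n)=k_l$ for $j\in R_l$ and $\varepsilon_{k_l}(n)=1$ (such a tuple is unique). For $i>k$, $t(b\oplus n)=i$ iff $t(b\oplus\xi)=i$, and $\varepsilon_i(n)=\varepsilon_i(\xi)$. So this is the condition on $(k_j)_{j\in Z}$ in $\mathcal H$ together with $k'_1>k$. Assume the condition in $\mathcal H$. If $k'_1>k$, then $k_{j_1}$ differs from $n$ in a digit of index $>k$, so $k_{j_1}\notin\omega$. The case $k'_1=k$ is impossible, as $\varepsilon_k(\xi)=0$. If $k'_1<k$, then $k_{j_1}$ and $\xi$ agree in the digits of index $\ge k$, so $k_{j_1}\in\omega$. Hence $k'_1>k$ iff $k_{j_1}\notin\omega$.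

Altogether $D^{n,R}_kB_{n,k}=\Pi^R_\omega\mathcal H\prod_{j\in T'}(I-\Pi^{\{j\}}_\omega)$, which is (10).

Thus $A_af=\sum_{Y\subset T'}(-1)^{|Y|}\mathcal C_Y(\mathcal Hf)$ with $\|\mathcal Hf\|_2\le\|f\|_2$ and, for $W=R\cup Y$,
$$\mathcal C_Yg(x)=\sum_{k\in\mathcal A_a(x)}\varepsilon_k(n(x))\,(\Pi^W_{\omega_k(n(x))}g)(x).$$
It suffices to show, for every set $F$,
$$\int_F|\mathcal C_Yg|\le C2^{-a/2}\|g\|_2|F|^{1/2}.\tag{11}$$
Indeed, $F=\{|\mathcal C_Yg|>\lambda\}$ gives $|F|\le b\lambda^{-2}$ with $b=C2^{-a}\|g\|^2_2$. Since $\mathcal C_Yg=0$ off $H$, splitting the integral at $\lambda_0=(b/|H|)^{1/2}$ (if $|H|>0$; otherwise nothing is to be shown),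
$$\|\mathcal C_Yg\|^q_q\le\int_0^\infty q\lambda^{q-1}\min(|H|,b\lambda^{-2})\,d\lambda=|H|\lambda_0^q+\tfrac q{2-q}b\lambda_0^{q-2}=C_q|H|^{1-q/2}b^{q/2},$$
which is the bound of Lemma 9. Moreover $\Pi^W_\omega$ acts only in $x_W$. So it is enough to prove (11) on each fiber $x_{W^c}$ and then to integrate, using Cauchy–Schwarz. Fix the fiber, write $v=x_W$ and suppress $x_{W^c}$: so we have $n(v),\tau(v),\mathcal A_a(v)$, functions $g$ on $[0,1)^W$, and $F\subset[0,1)^W$. Note that $R^c=Y\cup W^c$, so the fiber $x_{R^c}$, with respect to which $\mathcal A_a(v)$ is defined, is determined by $v_Y$.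

**Step 2: write $\mathcal C_Y$ as a sum over bitiles, and set up trees.** For a $W$-bitile $P$ let
$$\phi_P=|Q_P|^{-1/2}1_{Q_P}w^W_{\min\omega_P},\qquad E'(P)=\{v\in Q_P:k_P\in\mathcal A_a(v),\ n(v)\in\theta_P\}.$$
If $k\in\mathcal A_a(v)$ and $\varepsilon_k(n(v))=1$, there is exactly one $P$ of order $k$ with $v\in E'(P)$, namely $(Q_k(v),\Theta_k(n(v)))$, and $\omega_P=\omega_k(n(v))$. If $\varepsilon_k(n(v))=0$ there is none. So by (F3), for $|h|\le1_F$,
$$\langle\mathcal C_Yg,h\rangle=\sum_P\langle g,\phi_P\rangle\int\phi_P1_{E'(P)}\bar h.\tag{12}$$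
If the *tiles* $Q_P\times\omega_P$ and $Q_{P'}\times\omega_{P'}$ are disjoint, then $\phi_P\perp\phi_{P'}$: either the supports are disjoint, or by (F3) the frequencies are.

**Definition.** A *tree* is a nonempty set $\mathbf T$ of $W$-bitiles with a top $(Q_{\mathbf T},\nu)$, $Q_{\mathbf T}$ a dyadic cube and $\nu\in[0,2^L)$ an integer, such that $Q_P\subset Q_{\mathbf T}$ and $\nu\in\Theta_P$ for all $P\in\mathbf T$. It is a *$u$-tree* if $\nu\in\theta_P$ for all $P\in\mathbf T$. For a set $\mathcal P$ of bitiles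
$$\mathrm{size}(\mathcal P)=\sup\Big(|Q_{\mathbf T}|^{-1}\sum_{P\in\mathbf T}|\langle g,\phi_P\rangle|^2\Big)^{1/2}$$
over all $u$-trees $\mathbf T\subset\mathcal P$ ($0$ if $\mathcal P=\emptyset$). Further let
$$B(P)=\{v\in Q_P\cap F:n(v)\in\Theta_P,\ \mathcal A_a(v)\ne\emptyset,\ \min\mathcal A_a(v)\le k_P\},\qquad\mathrm{dens}_F(P)=\sup_{P'\ge P}\frac{|B(P')|}{|Q_{P'}|}.$$

*Example.* $|W|=1$, $L=2$, $\nu=3$: the bitiles $([0,1),\{2,3\})$ and $([0,1/2),[0,4))$ form a $u$-tree with top $([0,1),3)$. Their functions $\phi_P$ are $w_2$ and $\sqrt2\,1_{[0,1/2)}$, which are orthogonal. This is general: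

**(13)** *In a $u$-tree the tiles $Q_P\times\omega_P$ are pairwise disjoint.* Let $P\ne P'$ be in it with $Q_P\cap Q_{P'}\ne\emptyset\ne\omega_P\cap\omega_{P'}$. Equal orders would force $P=P'$. So say $\omega_P\supsetneq\omega_{P'}$; then the dyadic interval $\Theta_{P'}$, of length at most $|\omega_P|$, satisfies $\Theta_{P'}\subset\omega_P$, so $\nu\in\omega_P$, contradicting $\nu\in\theta_P$.

**Step 3: the contribution of one tree.** The purpose is to bound a tree by the product of a density and its size. The claim: *if $\mathbf T$ is a tree with $\mathrm{size}(\mathbf T)\le\sigma$ and $\mathrm{dens}_F(P)\le\delta$ for $P\in\mathbf T$, then*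
$$\Lambda_{\mathbf T}:=\Big|\sum_{P\in\mathbf T}\langle g,\phi_P\rangle\int\phi_P1_{E'(P)}\bar h\Big|\le C\min(\delta,2^{-a})\,\sigma\,|Q_{\mathbf T}|.\tag{14}$$
Let $X_{\mathbf T}$ be the set of $v$ for which there is $P\in\mathbf T$ with
$$v\in Q_P,\quad k_P\in\mathcal A_a(v),\quad n(v)\in\Theta_P,\tag{15}$$
and let $k^+(v)$ be the largest $k_P$ of such $P$.

**Step 3a: the set $X_{\mathbf T}\cap F$ is thin at the relevant scales.** *If $\Psi_s\ge0$, $0\le s\le L$, is constant on order-$s$ cubes in $[0,1)^W$ and $\Psi^*=\sup_s\Psi_s$, then*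
$$\int_{X_{\mathbf T}\cap F}\ \sup_{s\le k^+(v)+1}\Psi_s(v)\,dv\le2^d\min(\delta,2^{-a})\int_{Q_{\mathbf T}}\Psi^*.\tag{16}$$

*Bound with $\delta$.* Let $J$ run over the maximal dyadic cubes in $Q_{\mathbf T}$ containing no $Q_P$, $P\in\mathbf T$. They partition $Q_{\mathbf T}$, and $J\ne Q_{\mathbf T}$; let $k_J$ be the order of $\hat J$. If $v\in X_{\mathbf T}\cap J\cap F$ and $P$ satisfies (15), then $Q_P$ meets $J$ and is not contained in it, so $Q_P\supsetneq J$ and $k_P\le k_J$. Hence $k^+(v)\le k_J$ and $\min\mathcal A_a(v)\le k_J$; and $n(v),\nu\in\Theta_P$ gives $n(v)\in\Theta_{k_J}(\nu)$. So $v\in B(\hat J,\Theta_{k_J}(\nu))$. By maximality $\hat J\supset Q_{P_0}$ with some $P_0\in\mathbf T$, and $\nu\in\Theta_{P_0}$, so $(\hat J,\Theta_{k_J}(\nu))\ge P_0$. Therefore $|X_{\mathbf T}\cap J\cap F|\le\delta|\hat J|\le2^d\delta|J|$. For $s\le k_J+1$, $\Psi_s$ is constant on $J$, which has order $k_J+1$. Sum over $J$.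

*Bound with $2^{-a}$.* The class $\mathcal A_a$ was defined on fibers $x_{R^c}$, so we argue on slices. Fix $v_Y$ in the $Y$-projection of $Q_{\mathbf T}$ (so $x_{R^c}$ is fixed) and work in $v_R$; "projection" now means projection to $[0,1)^R$. We may assume that the slice of $X_{\mathbf T}$ is nonempty. Let $J$ run over the maximal dyadic cubes in $[0,1)^R$, contained in the projection of $Q_{\mathbf T}$, that contain no projection of a $Q_P$ with $P\in\mathbf T$ for which (15) holds for some $v$ in this slice. They partition the projection of $Q_{\mathbf T}$ and none equals it. Let $k_J$ be the order of $\hat J$ and $\hat P=(\hat J,\Theta_{k_J}(\nu))$, an $R$-bitile.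

If $v\in X_{\mathbf T}$ is in the slice and $v_R\in J$, then for every $P$ with (15) the projection of $Q_P$ meets $J$ and is not contained in it, so $k_P\le k_J$. Thus $k^+(v)\le k_J$, $n(v)\in\Theta_{k_J}(\nu)$, and $\tau(v)\le\min\mathcal A_a(v)\le k_J$; that is, $v_R\in\tilde E(\hat P)$ in the fiber $x_{R^c}$.

On the other hand $\hat J$ contains the projection of some $Q_{P_0}$ with (15) for some $v_0$ in the slice. Let $k_0=k_{P_0}\in\mathcal A_a(v_0)$. The $R$-bitile $P_{k_0}(v_0)$ has density $\le2^{-a}$ in this fiber, its cube is the projection of $Q_{P_0}$, and its frequency interval is $\Theta_{k_0}(n(v_0))=\Theta_{P_0}\ni\nu$. As $k_0\ge k_J$, $\hat P\ge P_{k_0}(v_0)$. Hence $|\tilde E(\hat P)|\le2^{-a}|\hat J|\le2^{d-a}|J|$.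

For $s\le k_J+1$, $\Psi_s(\cdot,v_Y)$ is constant on $J$. Sum over $J$ and integrate over $v_Y$. This proves (16).

**Step 3b: bitiles with $\nu$ in the left half.** Split $\mathbf T=\mathbf T_l\cup\mathbf T_u$ according to $\nu\in\omega_P$ or $\nu\in\theta_P$. In $\mathbf T_l$ there is at most one active bitile at each point: if $v\in E'(P)$, $P\in\mathbf T_l$, then $n(v)\in\theta_P$ and $\nu\in\omega_P$, so $t(n(v)\oplus\nu)=k_P$. Hence $k_P$, and with it $P$ (by $v\in Q_P$, $\nu\in\Theta_P$), is determined by $v$. A single bitile is a $u$-tree with top cube $Q_P$ (and any top frequency in $\theta_P$), so $|\langle g,\phi_P\rangle|\le\sigma|Q_P|^{1/2}$ and $|\langle g,\phi_P\rangle\phi_P|\le\sigma$. As $E'(P)\subset X_{\mathbf T}$, we get $\Lambda_{\mathbf T_l}\le\sigma|X_{\mathbf T}\cap F|$, and (16) with $\Psi_s\equiv1$ gives the bound (14) for $\mathbf T_l$.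

**Step 3c: bitiles with $\nu$ in the right half.** Here the active bitiles form a stretch of a martingale. Assume $\mathbf T_u\ne\emptyset$; let $G=\sum_{P\in\mathbf T_u}\langle g,\phi_P\rangle\phi_P$ and $w=w^W_\nu$. For $P\in\mathbf T_u$ the integer $\nu\oplus\min\omega_P$ has top digit $k_P$, and $r_i$ is constant on order-$k_P$ intervals for $i<k_P$. So
$$w\phi_P=\pm|Q_P|^{-1/2}1_{Q_P}\prod_{j\in W}r_{k_P}(v_j),$$
and hence $E^W_s(w\phi_P)=w\phi_P$ if $s>k_P$ and $=0$ if $s\le k_P$. Since $\nu\in\theta_P$, $n(v)\in\theta_P$ holds iff $n(v)$ and $\nu$ agree in all digits of index $\ge k_P$. So for given $v$, the $P\in\mathbf T_u$ with $v\in E'(P)$ are exactly the $P\in\mathbf T_u$ with $v\in Q_P$, $k_P\in\mathcal A_a(v)$ and $k_P>t(n(v)\oplus\nu)$ (no last condition if $n(v)=\nu$), i.e. with $v\in Q_P$ and $k_P$ in an interval of integers depending on $v$. If there is such a $P$, let $k_1$ be the left end of this interval and $k_2$ the largest such $k_P$. Then $v\in X_{\mathbf T}$, $k_1\le k_2\le k^+(v)$,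 and the sum of $\langle g,\phi_P\rangle\phi_P(v)$ over these $P$ is
$$w\,(E^W_{k_2+1}-E^W_{k_1})(wG)(v).$$
By (16) with $\Psi_s=|E^W_s(wG)|$, Cauchy–Schwarz and Doob,
$$\Lambda_{\mathbf T_u}\le C\min(\delta,2^{-a})\int_{Q_{\mathbf T}}\sup_s|E^W_s(wG)|\le C\min(\delta,2^{-a})|Q_{\mathbf T}|^{1/2}\|G\|_2.$$
By (13) the $\phi_P$, $P\in\mathbf T_u$, are orthonormal, and $\mathbf T_u$ is a $u$-tree with top $(Q_{\mathbf T},\nu)$, so $\|G\|^2_2=\sum_{P\in\mathbf T_u}|\langle g,\phi_P\rangle|^2\le\sigma^2|Q_{\mathbf T}|$. This proves (14).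

**Step 4: sort all bitiles by $\mathrm{dens}_F$, with control by $|F|$.** For $i\ge0$ let $\mathcal P_i=\{P:2^{-i-1}<\mathrm{dens}_F(P)\le2^{-i}\}$. Bitiles with $\mathrm{dens}_F=0$ contribute $0$ to (12), as $E'(P)\cap F\subset B(P)$. Each $P\in\mathcal P_i$ is below some maximal element $M$ of $\{M:|B(M)|>2^{-i-1}|Q_M|\}$; assign it to one such $M$. These $M$ are pairwise incomparable, so the sets $B(M)$ are disjoint subsets of $F$ and $\sum|Q_M|\le2^{i+1}|F|$. If $P\le M$, then $Q_P\subset Q_M$ and $\min\Theta_M\in\Theta_P$. Hence $\mathcal P_i$, and every subset of it, is a disjoint union of trees with tops $(Q_M,\min\Theta_M)$ and $\sum|Q_{\mathbf T}|\le2^{i+1}|F|$.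

**Step 5: sort by size, with control by $\|g\|_2$.** *If $\mathrm{size}(\mathcal P)\le\sigma$, then $\mathcal P=\mathcal P'\cup\mathcal P''$ (disjoint) with $\mathrm{size}(\mathcal P')\le\sigma/2$ and $\mathcal P''$ a disjoint union of trees with $\sum|Q_{\mathbf T}|\le4\sigma^{-2}\|g\|^2_2$.*

As long as there is a $u$-tree $\mathbf T$ in the remaining collection with $\sum_{P\in\mathbf T}|\langle g,\phi_P\rangle|^2>(\sigma/2)^2|Q_{\mathbf T}|$, choose one with minimal top frequency $\nu_{\mathbf T}$, and remove all remaining $P$ with $Q_P\subset Q_{\mathbf T}$ and $\nu_{\mathbf T}\in\Theta_P$. The procedure ends, as there are finitely many bitiles. The removed sets are disjoint trees with tops $(Q_{\mathbf T},\nu_{\mathbf T})$ and form $\mathcal P''$; the rest, $\mathcal P'$, has size $\le\sigma/2$.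

We check that the tiles $Q_P\times\omega_P$ of all chosen $u$-trees are pairwise disjoint. Within one tree this is (13), and no bitile occurs in two chosen trees. Suppose $P\in\mathbf T$, $P'\in\mathbf T'$, $\mathbf T\ne\mathbf T'$, and the tiles intersect. Equal orders would give $P=P'$; so by symmetry let $\omega_P\supsetneq\omega_{P'}$. Then $\omega_P\supset\Theta_{P'}\ni\nu_{\mathbf T'}$ while $\nu_{\mathbf T}\in\theta_P$, and $\omega_P$ lies to the left of $\theta_P$; so $\nu_{\mathbf T'}<\nu_{\mathbf T}$. If $\mathbf T$ had been chosen before $\mathbf T'$, then $\mathbf T'$ was available at that time, contradicting minimality. So $\mathbf T'$ was chosen before $\mathbf T$. But $Q_P\subset Q_{P'}\subset Q_{\mathbf T'}$ and $\nu_{\mathbf T'}\in\Theta_P$, so $P$ was removed with $\mathbf T'$ at the latest and was not available for $\mathbf T$, a contradiction. Hence the $\phi_P$ of all chosen trees are orthonormal, and Bessel's inequality gives $\sum(\sigma/2)^2|Q_{\mathbf T}|\le\|g\|^2_2$.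

**Step 6: sum over both parameters.** Each $\mathcal P_i$ is finite, so its size is finite. Iterate Step 5 from some $\sigma=2^{-j}\ge\mathrm{size}(\mathcal P_i)$. What is never removed has size $0$, so $\langle g,\phi_P\rangle=0$ there. Up to such bitiles, $\mathcal P_i$ is the disjoint union of sets $\mathcal P_{i,j}$, $j\in\mathbf Z$, with $\mathrm{size}(\mathcal P_{i,j})\le2^{-j}$. Each $\mathcal P_{i,j}$ is a disjoint union of trees with $\sum|Q_{\mathbf T}|\le4\cdot2^{2j}\|g\|^2_2$, and alternatively (Step 4) one with $\sum|Q_{\mathbf T}|\le2^{i+1}|F|$. Using for each $(i,j)$ the better of the two, (14) gives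
$$|\langle\mathcal C_Yg,h\rangle|\le C\sum_{i\ge0}\min(2^{-i},2^{-a})\sum_{j\in\mathbf Z}\min(2^j\|g\|^2_2,\ 2^{-j}2^i|F|).$$
For $\alpha,\beta>0$ we have $\sum_j\min(2^j\alpha,2^{-j}\beta)\le4\sqrt{\alpha\beta}$: with $j_*$ the largest $j$ such that $2^{2j}\le\beta/\alpha$, the terms $j\le j_*$ sum to at most $2\cdot2^{j_*}\alpha\le2\sqrt{\alpha\beta}$, and the terms $j>j_*$ to at most $2\cdot2^{-(j_*+1)}\beta\le2\sqrt{\alpha\beta}$. So (the cases $g=0$, $|F|=0$ being trivial)
$$|\langle\mathcal C_Yg,h\rangle|\le C\|g\|_2|F|^{1/2}\sum_{i\ge0}\min(2^{-i},2^{-a})2^{i/2}\le C2^{-a/2}\|g\|_2|F|^{1/2}:$$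
the part $i\le a$ is $2^{-a}\sum_{i\le a}2^{i/2}\le C2^{-a/2}$ and the part $i>a$ is $\sum_{i>a}2^{-i/2}\le C2^{-a/2}$. The supremum over $|h|\le1_F$ gives (11), and Lemma 9 is proved. $\square$

This is where the gain comes from. Without the class restriction, $\min(2^{-i},2^{-a})$ would be $2^{-i}$ and the sum would only be bounded; the cap $2^{-a}$ on the density of every tree turns it into $2^{-a/2}$.

## 9. Interpolation between the two bounds

We combine Lemmas 7 and 9 to prove (3) for $\mathcal R$. Let $1<q_0<q_1<\infty$. For small $\vartheta\in(0,1)$ define $p_0,p_1$ by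
$$\frac1{q_0}=\frac{1-\vartheta}{p_0}+\frac{2\vartheta}3,\qquad\frac1{q_1}=\frac{1-\vartheta}{p_1}+\frac\vartheta2 .$$
As $\vartheta\to0$, $(p_0,p_1)\to(q_0,q_1)$, so we can fix $\vartheta$, depending only on $q_0,q_1$, with $1<p_0<p_1<\infty$. For the linear operator $A_a$ we have
$$L_{p_1}\to L_{p_0}:\ C|H|^{1/p_0-1/p_1}\ \text{(Lemma 7)},\qquad L_2\to L_{3/2}:\ C2^{-a/2}|H|^{2/3-1/2}\ \text{(Lemma 9)}.$$
Since $(1-\vartheta)\big(\frac1{p_0}-\frac1{p_1}\big)+\vartheta\big(\frac23-\frac12\big)=\frac1{q_0}-\frac1{q_1}$, Riesz–Thorin gives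
$$\|A_a\|_{L_{q_1}\to L_{q_0}}\le C2^{-\vartheta a/2}|H|^{1/q_0-1/q_1}.$$
Summing over $a\ge0$ in (6) yields (3). So Proposition 3 holds for $\mathcal R$, and the induction on $|T|$ proceeds up to $|T|=d-1$. Then Proposition 3 holds in dimension $d$; by Section 4 so does (1), and the induction on $d$ proceeds. This proves (1) for all $d\ge1$ and $1<p<\infty$. $\blacksquare$

## 10. From the maximal inequality to almost everywhere convergence

We return to general functions. Let $f\in L_p[0,1)^d$, $1<p<\infty$, and $\eta>0$. Choose a Walsh polynomial $g$ with $\|f-g\|_p<\eta$, for example the average of $f$ over sufficiently small dyadic cubes, as in Proposition 1. Since $s_{\mathbf n}g=g$ for all large $n$,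
$$\limsup_{n\to\infty}|s_{\mathbf n}f-f|\le\sup_n|s_{\mathbf n}(f-g)|+|f-g| .$$
By (1) the right side has $L_p$-norm at most $(C+1)\eta$. The left side does not depend on $\eta$, so it is $0$ almost everywhere, i.e. $s_{\mathbf n}f\to f$ a.e. This completes the proof of Theorem 2. For $d\ge2$ and $1<p<2$ it says that the diagonal partial sums of every $f\in L_p[0,1)^d$ converge to $f$ almost everywhere, so the answer to the question is affirmative. $\blacksquare$
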